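\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{The inversion number of an oriented graph is at most linear in its cycle packing number}

\begin{abstract}
Inverting a set $X$ of vertices of an oriented graph reverses all arcs with both ends in $X$. The inversion number $\operatorname{inv}(D)$ is the least number of inversions that make $D$ acyclic. Let $\nu(D)$ be the maximum number of vertex-disjoint directed cycles in $D$, and let $g(k)$ be the maximum of $\operatorname{inv}(D)$ over all $D$ with $\nu(D)=k$. We prove that $\operatorname{inv}(D)\le 8\,\nu(D)$, which establishes the conjecture $g(k)=O(k\log k)$ in a stronger form. The key point is that a shortest directed cycle, however long, can be removed at a cost of at most $8$ inversions, and at most $6$ if its length is not $5$. We also show $g(k)\ge 2k$ and $g(k)\ge 3k-O(\sqrt{k\log k})$, so $g$ is of linear order.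
\end{abstract}

\section{The question and the results}

An \emph{oriented graph} is a finite digraph without loops, multiple arcs, or directed cycles of length $2$. For a set $X$ of vertices of an oriented graph $D$, the \emph{inversion} of $X$ reverses every arc of $D$ that has both ends in $X$. The \emph{inversion number} $\operatorname{inv}(D)$ is the minimum number of inversions which, applied one after another, make $D$ acyclic. It is finite: the inversion of $\{u,v\}$ reverses a single arc $uv$, so every reorientation of $D$ can be reached.

The inversion number measures how far $D$ is from being acyclic when whole sets may be flipped at once. Another measure is the \emph{cycle packing number} $\nu(D)$, the maximum number of pairwise vertex-disjoint directed cycles in $D$. How are the two related? In one direction they are not. If $D$ consists of $k$ disjoint directed triangles with no arcs between them, then $\nu(D)=k$, yet one inversion is enough: take $X$ to contain two vertices of each triangle. So many disjoint cycles need not force many inversions. The question is the converse: if $D$ has few disjoint cycles, are few inversions enough?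

A first answer goes through vertex deletion. Let $\tau(D)$ be the minimum number of vertices meeting every directed cycle of $D$; clearly $\nu(D)\le\tau(D)$. We shall see in Section~\ref{sec:vectors} that adding one vertex to a digraph raises the inversion number by at most $2$. Hence $\operatorname{inv}(D)\le 2\tau(D)$. By a theorem of Reed et al.\ there is a function $f$ with $\tau(D)\le f(\nu(D))$ for every $D$, so $\operatorname{inv}(D)\le 2f(\nu(D))$. Thus
\[
g(k)=\max\{\operatorname{inv}(D): D \text{ an oriented graph with } \nu(D)=k\}
\]
is well defined. It is conjectured in \cite{inversion} that $g(k)=O(k\log k)$, that is, that $\operatorname{inv}(D)\le C\,\nu(D)\log\nu(D)$ for some constant $C$ and all $D$ with $\nu(D)\ge2$. (For $\nu(D)=1$ the right-hand side would be $0$.)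

We prove more, and without any bound on $f$. Let $\nu_5(D)$ be the maximum number of pairwise vertex-disjoint directed cycles of length $5$ in $D$, so that $\nu_5(D)\le\nu(D)$.

\begin{theorem}\label{thm:main}
For every oriented graph $D$,
\[
\operatorname{inv}(D)\le 6\,\nu(D)+2\,\nu_5(D)\le 8\,\nu(D).
\]
Hence $\operatorname{inv}(D)\le\frac{8}{\log 2}\,\nu(D)\log\nu(D)$ whenever $\nu(D)\ge2$.
\end{theorem}

\begin{theorem}\label{thm:g}
For all $k\ge1$:
\begin{enumerate}
\item[(i)] $g(k)\le 8k-4$. Moreover, $\operatorname{inv}(D)\le 6\nu(D)-2$ for every oriented graph $D$ with $\nu(D)\ge1$ that has no directed cycle of length $5$.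
\item[(ii)] $g(k)\ge 2k$.
\item[(iii)] With $n=3k+2$,
\[
g(k)\ \ge\ n+1-\Bigl\lceil\sqrt{2n\log_2 n+4n}\,\Bigr\rceil .
\]
As $k\to\infty$, this lower bound is $3k-O(\sqrt{k\log k})$.
\end{enumerate}
\end{theorem}

In particular $g(k)$ has linear order, with $3\le\liminf g(k)/k\le\limsup g(k)/k\le 8$. We do not determine the exact constant.

\paragraph{The idea.} Passing through $\tau$ means paying $2$ inversions for each vertex of a set that meets all directed cycles. We pay instead for a whole directed cycle at a time. Deleting the vertices of a directed cycle lowers $\nu$ by at least $1$, so at most $\nu(D)$ cycles are deleted before the digraph becomes acyclic. The obvious cost of a cycle of length $\ell$ is $2\ell$, which is unbounded. But if the cycle is a \emph{shortest} one, then for each outside vertex that has arcs both to and from the cycle, all its neighbors on the cycle lie among three consecutive vertices, since otherwise it would create a shortcut. This locality lets us reuse the same few vectors around the cycle, and the cost becomes independent of $\ell$.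

Section~\ref{sec:vectors} translates inversions into vectors over $\mathbb F_2$. Section~\ref{sec:four} carries out the whole argument by hand for a shortest cycle of length $4$. Sections~\ref{sec:removal}--\ref{sec:upper} prove the upper bounds and Section~\ref{sec:lower} the lower bounds.

\section{Inversions as vectors}\label{sec:vectors}

All vectors are over the two-element field $\mathbb F_2$, and $x\cdot y$ is the standard dot product. The \emph{weight} of a vector is its number of ones; $e_1,e_2,\dots$ are the standard basis vectors and $\mathbf 1$ is the all-one vector, so $\mathbf 1\cdot b=1$ exactly when $b$ has odd weight.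

Given inversions $X_1,\dots,X_t$, let $x_v\in\mathbb F_2^t$ be the vector whose $j$-th coordinate is $1$ iff $v\in X_j$. An arc between $u$ and $v$ is flipped once for each $j$ with $u,v\in X_j$, so in total it is reversed iff $x_u\cdot x_v=1$. Conversely, any assignment $v\mapsto x_v\in\mathbb F_2^t$ comes from $t$ inversions. Therefore
\begin{equation}\label{eq:vec}
\parbox{0.85\linewidth}{$\operatorname{inv}(D)\le t$ if and only if there are vectors $x_v\in\mathbb F_2^t$ $(v\in V(D))$ such that reversing exactly the arcs $uv$ with $x_u\cdot x_v=1$ makes $D$ acyclic.}
\end{equation}
Restricting the vectors to the vertices of a subdigraph shows that $\operatorname{inv}$ does not increase when we pass to a subdigraph.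

\paragraph{Removing one vertex.} Let $s$ be a vertex of $D$, and let vectors $y_w$, $w\ne s$, make $D-s$ acyclic. We want to turn all arcs at $s$ away from $s$ without disturbing the rest. Put $a_w=1$ if $w\to s$ and $a_w=0$ otherwise. Giving $w$ the extra coordinate $a_w$ and $s$ the extra coordinate $1$ would reverse precisely the arcs entering $s$, but it would also add $a_wa_{w'}$ to the product of two vertices $w,w'$. We cancel this by using the coordinate twice:
\[
x_w=(y_w,a_w,a_w),\qquad x_s=(0,1,0).
\]
Then $x_w\cdot x_{w'}=y_w\cdot y_{w'}$ and $x_w\cdot x_s=a_w$. After the inversions $s$ is a source and the rest is acyclic, so $\operatorname{inv}(D)\le\operatorname{inv}(D-s)+2$. Removing in this way the vertices of a set that meets all directed cycles gives $\operatorname{inv}(D)\le2\tau(D)$.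

\section{A shortest cycle of length four}\label{sec:four}

Let $C=c_0c_1c_2c_3$ be a directed $4$-cycle in an oriented graph $D$ with no directed triangle, and suppose for simplicity that the digraph on $W=V(D)\setminus V(C)$ is acyclic. (In general, one prepends vectors $y_w$ that make it acyclic, as in Section~\ref{sec:vectors}.) Removing the four vertices of $C$ one by one shows $\operatorname{inv}(D)\le8$. We now do it with $6$ inversions.

\emph{What an outside vertex sees.} Call $w\in W$ \emph{mixed} if it has at least one arc to $C$ and at least one arc from $C$. A mixed vertex $w$ is not adjacent to all of $C$: otherwise, going around $C$ there would be an index $i$ with $w\to c_{i-1}$ and $c_i\to w$ (indices mod $4$), and $w\to c_{i-1}\to c_i\to w$ would be a directed triangle. So $w$ is adjacent to at most three vertices of $C$.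

\emph{Four vectors in three dimensions.} Put
\[
b_0=e_1,\quad b_1=e_2,\quad b_2=e_3,\quad b_3=e_1+e_2+e_3\qquad\text{in }\mathbb F_2^3 .
\]
Any three of them form a basis. We claim that for every $w\in W$ there is $a_w\in\mathbb F_2^3$ with
\[
a_w\cdot b_i=1 \text{ if } w\to c_i,\qquad a_w\cdot b_i=0 \text{ if } c_i\to w .
\]
If $w$ has no arc to $C$, take $a_w=0$. If it has arcs to $C$ but none from $C$, take $a_w=\mathbf 1$, since all $b_i$ have odd weight. Otherwise $w$ is mixed, so at most three values are prescribed, on independent vectors, and a linear functional taking these values exists.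

\emph{The six inversions.} Let $A_j$ be the set of $w\in W$ whose vector $a_w$ has $j$-th coordinate $1$. Invert
\[
A_1\cup\{c_0,c_3\},\quad A_2\cup\{c_1,c_3\},\quad A_3\cup\{c_2,c_3\},\quad A_1,\quad A_2,\quad A_3 .
\]
Two vertices of $W$ occur together an even number of times, so arcs inside $W$ keep their directions. The arc between $w$ and $c_i$ is reversed iff $a_w\cdot b_i=1$, that is, iff it is $w\to c_i$; afterwards all arcs between $C$ and $W$ leave $C$. Inside $C$ the arcs $c_2c_3$ and $c_3c_0$ are reversed and the arcs $c_0c_1$ and $c_1c_2$ are not. There are no chords, because a chord $c_i\to c_{i+2}$ would give the directed triangle $c_i\to c_{i+2}\to c_{i+3}\to c_i$. So $C$ has become acyclic, and $D$ with it.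

\medskip
Three points remain for the general case.
\begin{itemize}
\item For a shortest cycle of any length, the view of a mixed outside vertex must be shown to be local (Lemma~\ref{lem:short}).
\item The four vectors must be reused along a longer cycle so that any three consecutive ones are independent (Lemma~\ref{lem:labels}). This fails for length $5$, where a fourth dimension is needed.
\item The cycle itself must become acyclic. This was luck above. For a triangle with $b_i=e_1,e_2,e_3$ all products $b_i\cdot b_j$ with $i\ne j$ vanish, so no arc of $C$ is reversed. A second family of vectors, invisible from $W$, will correct this.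
\end{itemize}

\section{Removing a set of vertices}\label{sec:removal}

Let $S$ be the set to be removed and let $W$ be the rest. As before, each $w\in W$ gets a doubled vector $(a_w,a_w)$, and any two such vectors have product $0$. If $s\in S$ gets a vector with two halves, then $w$ sees only the \emph{sum} $b_s$ of the two halves. So once $b_s$ is fixed, one half, which we call $\gamma_s$, may still be chosen freely without affecting the arcs between $S$ and $W$; the other half is then $b_s+\gamma_s$. This is the freedom that we use inside $S$.

\begin{lemma}\label{lem:removal}
Let $D$ be an oriented graph, $S\subseteq V(D)$ and $W=V(D)\setminus S$. Suppose that there are vectors $b_s,\gamma_s\in\mathbb F_2^d$ for $s\in S$ and $a_w\in\mathbb F_2^d$ for $w\in W$ such that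
\begin{enumerate}
\item[(1)] for adjacent $s\in S$ and $w\in W$, we have $a_w\cdot b_s=1$ if the arc is $w\to s$, and $a_w\cdot b_s=0$ if it is $s\to w$;
\item[(2)] reversing exactly those arcs $ss'$ of the subdigraph induced on $S$ for which $b_s\cdot b_{s'}+b_s\cdot\gamma_{s'}+\gamma_s\cdot b_{s'}=1$ makes this subdigraph acyclic.
\end{enumerate}
Then $\operatorname{inv}(D)\le\operatorname{inv}(D-S)+2d$.
\end{lemma}

\begin{proof}
Let $t=\operatorname{inv}(D-S)$ and let $y_w\in\mathbb F_2^{t}$, $w\in W$, be vectors that make $D-S$ acyclic. In $\mathbb F_2^{t+2d}$ put
\[
x_w=(y_w,\,a_w,\,a_w)\quad(w\in W),\qquad x_s=(0,\;b_s+\gamma_s,\;\gamma_s)\quad(s\in S).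
\]
For $w,w'\in W$ and $s,s'\in S$ we compute over $\mathbb F_2$
\begin{align*}
x_w\cdot x_{w'}&=y_w\cdot y_{w'}+2\,a_w\cdot a_{w'}=y_w\cdot y_{w'},\\
x_w\cdot x_s&=a_w\cdot(b_s+\gamma_s)+a_w\cdot\gamma_s=a_w\cdot b_s,\\
x_s\cdot x_{s'}&=(b_s+\gamma_s)\cdot(b_{s'}+\gamma_{s'})+\gamma_s\cdot\gamma_{s'}
=b_s\cdot b_{s'}+b_s\cdot\gamma_{s'}+\gamma_s\cdot b_{s'} .
\end{align*}
So after the corresponding inversions $W$ induces an acyclic digraph by the choice of the $y_w$, and $S$ does by (2). By (1) exactly the arcs from $W$ to $S$ among those between $S$ and $W$ are reversed, so all of these now go from $S$ to $W$. No directed cycle can use vertices of both sets, and the result is acyclic. Now apply \eqref{eq:vec}.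
\end{proof}

With $|S|=1$, $d=1$, $b_s=1$, $\gamma_s=0$ this is the removal of one vertex. For a general set $S$, condition (1) may force $d\ge|S|$: if $W$ contains, for each of the $2^{|S|}$ orientation patterns, a vertex joined to all of $S$ in that pattern, then the $2^{|S|}$ corresponding vectors $a_w$ must be distinct. To do better we need a set $S$ on which only few patterns occur.

\section{The view of a shortest cycle from outside}

\begin{lemma}\label{lem:short}
Let $C=c_0c_1\cdots c_{\ell-1}$ be a shortest directed cycle of an oriented graph $D$, with $\ell\ge3$ and indices modulo $\ell$.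
\begin{enumerate}
\item[(a)] The only arcs of $D$ with both ends on $C$ are the arcs of $C$.
\item[(b)] For a vertex $w\notin V(C)$ let $I_w=\{i: c_i\to w\}$ and $O_w=\{j: w\to c_j\}$. If both sets are nonempty, then $I_w\cup O_w\subseteq\{i,i+1,i+2\}$ for some $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An arc $c_i\to c_j$ with $j\not\equiv i+1$ closes a directed cycle with the part of $C$ from $c_j$ to $c_i$. That part has $(i-j)\bmod\ell$ arcs. Since $i-j\not\equiv-1$, this number is at most $\ell-2$, so the directed cycle has length at most $\ell-1$, a contradiction.

(b) Let $i\in I_w$ and $j\in O_w$. Then $i\ne j$, because $D$ has no directed $2$-cycle. The directed cycle $w\to c_j\to c_{j+1}\to\cdots\to c_i\to w$ has length $\bigl((i-j)\bmod\ell\bigr)+2$, which is at least $\ell$. Hence $(i-j)\bmod\ell\in\{\ell-2,\ell-1\}$, that is,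
\begin{equation}\label{eq:local}
j-i\in\{1,2\}\pmod\ell\qquad\text{for all } i\in I_w,\ j\in O_w .
\end{equation}
If $O_w=\{j\}$, then \eqref{eq:local} gives $I_w\subseteq\{j-2,j-1\}$, and $I_w\cup O_w\subseteq\{j-2,j-1,j\}$. If $|O_w|\ge2$, then \eqref{eq:local} gives $O_w=\{i+1,i+2\}$ for every $i\in I_w$. This set determines $i$: if $\{i+1,i+2\}=\{i'+1,i'+2\}$ with $i\ne i'$, then $i'+1=i+2$ and $i'+2=i+1$, so $2\equiv0\pmod\ell$, contrary to $\ell\ge3$. So $I_w=\{i\}$ and $I_w\cup O_w=\{i,i+1,i+2\}$.
\end{proof}

Part (b) says nothing about vertices with $I_w=\emptyset$ or $O_w=\emptyset$. They may be adjacent to all of $C$, but their arcs to and from $C$ all have the same direction. These two kinds of views, local or constant, dictate what we ask of the vectors $b_i$: prescribed values on three consecutive ones must be attainable, which is guaranteed if these are independent, and some single vector must have product $1$ with all $b_i$. The vector $\mathbf 1$ does the latter if all $b_i$ have odd weight. The following observation then turns the former into a labeling problem.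

\begin{lemma}\label{lem:odd}
Three distinct vectors of odd weight over $\mathbb F_2$ are linearly independent.
\end{lemma}

\begin{proof}
A linear dependence is a nonempty subset with sum $0$. The sum of an odd number of vectors of odd weight has odd weight, so the subset has two elements, which are then equal, a contradiction.
\end{proof}

So it suffices to label $C$ by vectors of odd weight such that any three consecutive labels are distinct. There are $4$ vectors of odd weight in $\mathbb F_2^3$ and $8$ in $\mathbb F_2^4$.

\begin{lemma}\label{lem:labels}
Let $\ell\ge3$, and let $d=3$ if $\ell\ne5$ and $d=4$ if $\ell=5$. There are vectors $b_0,\dots,b_{\ell-1}\in\mathbb F_2^d$ of odd weight such that $b_i,b_{i+1},b_{i+2}$ are linearly independent for every $i$ (indices modulo $\ell$).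
\end{lemma}

\begin{proof}
If $\ell=5$, take five distinct vectors of odd weight in $\mathbb F_2^4$, for instance $e_1,e_2,e_3,e_4,e_1+e_2+e_3$, and apply Lemma~\ref{lem:odd}.

Let $\ell\ne5$. By Lemma~\ref{lem:odd} it suffices to find a cyclic word of length $\ell$ over four letters $0,1,2,3$, any three consecutive letters of which are distinct; the letters then stand for $e_1$, $e_2$, $e_3$, $e_1+e_2+e_3$. Write $\ell=3p+4q$ with integers $p,q\ge0$, where $q=0,1,2$ according to whether $\ell\equiv0,1,2\pmod3$. This is possible, since $\ell\ge4$ in the second case, and in the third case $\ell\ne5$ implies $\ell\ge8$. Write cyclically $p$ blocks $012$ followed by $q$ blocks $0123$. A triple of consecutive letters inside a block is $012$ or $123$. Every block begins with $01$, so the triples that cross the end of a block $012$ are $120$ and $201$, and those that cross the end of a block $0123$ are $230$ and $301$. In all of them the three letters are distinct. (If there is only one block, it is followed by itself, and the list is the same.)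
\end{proof}

\begin{remark}
For $\ell=5$, dimension $3$ does not suffice, even if $\mathbf 1$ is replaced by another vector $a\in\mathbb F_2^3$ with $a\cdot b_i=1$ for all $i$. Indeed, such an $a$ is nonzero, so the $b_i$ lie among the four solutions $b$ of $a\cdot b=1$. But on a $5$-cycle any two vertices lie in a common consecutive triple, so the five vectors $b_i$ would have to be distinct. This is why cycles of length $5$ play a special role in Theorem~\ref{thm:main}.
\end{remark}

\section{The upper bounds}\label{sec:upper}

\begin{proposition}\label{prop:cycle}
Let $C$ be a shortest directed cycle of an oriented graph $D$, and let $\ell$ be its length. Then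
\[
\operatorname{inv}(D)\le\operatorname{inv}(D-V(C))+
\begin{cases}6&\text{if }\ell\ne5,\\ 8&\text{if }\ell=5.\end{cases}
\]
\end{proposition}

\begin{proof}
Write $C=c_0\cdots c_{\ell-1}$ with indices modulo $\ell$. Take $d$ and $b_0,\dots,b_{\ell-1}$ from Lemma~\ref{lem:labels}. We verify the conditions of Lemma~\ref{lem:removal} for $S=V(C)$, where $b_i$ and $\gamma_i$ are the vectors belonging to $c_i$.

\emph{Condition (1).} Let $w\notin V(C)$ and define $I_w$ and $O_w$ as in Lemma~\ref{lem:short}. If $O_w=\emptyset$, put $a_w=0$. If $O_w\ne\emptyset$ and $I_w=\emptyset$, put $a_w=\mathbf 1$; then $a_w\cdot b_j=1$ for all $j$, because the $b_j$ have odd weight. If both sets are nonempty, then by Lemma~\ref{lem:short}(b) they lie in a set of three consecutive indices. The corresponding vectors are linearly independent, so there is $a_w\in\mathbb F_2^d$ with $a_w\cdot b_i=0$ for $i\in I_w$ and $a_w\cdot b_j=1$ for $j\in O_w$.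

\emph{Condition (2).} By Lemma~\ref{lem:short}(a), the subdigraph induced on $V(C)$ is just the directed cycle $C$. It becomes acyclic as soon as at least one but not all of its arcs are reversed. If we put $\gamma_i=0$ for all $i$, then the arc $c_ic_{i+1}$ is reversed iff $b_i\cdot b_{i+1}=1$. If these $\ell$ products are not all equal, this choice works.

Suppose that they are all equal. We change the status of exactly one arc. Since $b_{\ell-1},b_0,b_1$ are independent, there is $\gamma\in\mathbb F_2^d$ with $\gamma\cdot b_1=1$ and $\gamma\cdot b_{\ell-1}=0$. Put $\gamma_0=\gamma$ and $\gamma_i=0$ for $i\ne0$. Only the two arcs at $c_0$ can be affected. For $c_0c_1$ the expression in (2) changes by $\gamma\cdot b_1=1$, and for $c_{\ell-1}c_0$ it changes by $b_{\ell-1}\cdot\gamma=0$. So exactly one of the $\ell\ge3$ arcs has a status different from all the others, and $C$ becomes acyclic.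

Lemma~\ref{lem:removal} now gives the bound with $2d=6$ for $\ell\ne5$ and $2d=8$ for $\ell=5$.
\end{proof}

That $C$ is shortest was used twice: $C$ has no chords, and mixed outside vertices have local views.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Starting from $D$, repeatedly delete the vertex set of a shortest directed cycle of the current digraph until no directed cycle is left. The deleted cycles are pairwise disjoint directed cycles of $D$, so there are at most $\nu(D)$ of them, and at most $\nu_5(D)$ of them have length $5$. By Proposition~\ref{prop:cycle}, each deletion lowers the inversion number by at most $6$, or by at most $8$ if the deleted cycle has length $5$. The final digraph is acyclic and has inversion number $0$. Hence $\operatorname{inv}(D)\le6\nu(D)+2\nu_5(D)\le8\nu(D)$. If $\nu(D)\ge2$, then $\log\nu(D)\ge\log2$, so $8\nu(D)\le\frac{8}{\log2}\nu(D)\log\nu(D)$.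
\end{proof}

For part (i) of Theorem~\ref{thm:g} we stop the deletions one step earlier and use a known fact that belongs to the background of the question: $\operatorname{inv}(D)\le4$ whenever $\nu(D)=1$. This fact is not used anywhere else.

\begin{proof}[Proof of Theorem~\ref{thm:g}(i)]
Let $\nu(D)=k\ge1$. Deleting the vertices of a directed cycle $C$ lowers $\nu$ by at least $1$, because $C$ can be added to any cycle packing of $D-V(C)$. So after at most $k-1$ deletions of shortest directed cycles the current digraph has $\nu\le1$, and its inversion number is at most $4$. By Proposition~\ref{prop:cycle}, $\operatorname{inv}(D)\le8(k-1)+4=8k-4$. If $D$ has no directed $5$-cycle, each deletion costs at most $6$, and $\operatorname{inv}(D)\le6(k-1)+4=6k-2$.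
\end{proof}

\section{Lower bounds}\label{sec:lower}

\subsection{The bound $g(k)\ge2k$}

Since $\operatorname{inv}(D)\le2\tau(D)$, a digraph in which $k$ vertices meet all directed cycles has inversion number at most $2k$. We show that $2k$ can be attained together with $\nu=k$. Oriented graphs with $\operatorname{inv}=2\tau$ were first constructed by Alon, Powierski, Savery, Scott and Wilmer \cite{APSSW}; here is a self-contained argument.

The upper bound suggests what to look for. In Lemma~\ref{lem:removal} the vectors $(a,a)$ form a subspace of dimension $d$ in $\mathbb F_2^{2d}$ on which all products vanish, and a subspace of dimension $d$ with this property needs at least $2d$ coordinates (see Step~4 below). We want a digraph in which any solution must produce a subspace of this kind with $d=k$. A long transitive part, blown up so that every pattern toward the $k$ special vertices occurs at every position, will do this.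

\paragraph{Construction.} Let $t=2k-1$ and $N=2\cdot2^{t2^k}+1$. The vertices are $v_1,\dots,v_k$, pairwise nonadjacent, and $y_{p,\alpha}$ for $1\le p\le N$ and $\alpha\in\mathbb F_2^k$. The arcs are
\begin{itemize}
\item $y_{p,\alpha}\to y_{q,\beta}$ for all $p<q$ and all $\alpha,\beta$;
\item $y_{p,\alpha}\to v_i$ if $\alpha_i=1$, and $v_i\to y_{p,\alpha}$ if $\alpha_i=0$.
\end{itemize}
Every directed cycle meets $\{v_1,\dots,v_k\}$, since along arcs between the vertices $y_{p,\alpha}$ the index $p$ increases. So $\nu\le k$. Moreover $N\ge2k$, because $2^{t2^k}\ge2^k\ge k$, and the disjoint triangles $v_i\to y_{2i-1,\mathbf 0}\to y_{2i,\mathbf 1}\to v_i$ show that $\nu=k$. Here $\mathbf 0$ is the zero vector of $\mathbb F_2^k$.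

\begin{proof}[Proof of Theorem~\ref{thm:g}(ii)]
Suppose that vectors in $\mathbb F_2^t$ make this digraph acyclic as in \eqref{eq:vec}, and let $x_i$ be the vector of $v_i$. We call the resulting acyclic digraph the \emph{final digraph}.

\emph{Step 1: three positions with the same vectors.} For each $p$, consider the function $\mathbb F_2^k\to\mathbb F_2^t$ that maps $\alpha$ to the vector of $y_{p,\alpha}$. There are $2^{t2^k}$ such functions and $N$ positions, so some three positions $p$ give the same function $\alpha\mapsto u_\alpha$. Keep only these three positions and relabel them $1<2<3$. In the final digraph, the arc from $y_{p,\alpha}$ to $y_{q,\beta}$ with $p<q$ is reversed iff $u_\alpha\cdot u_\beta=1$.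

\emph{Step 2: all products $u_\alpha\cdot u_\beta$ are equal.} Let $\alpha\ne\beta$. If $u_\alpha\cdot u_\alpha=0$ and $u_\alpha\cdot u_\beta=1$, the final digraph contains the directed triangle
\[
y_{1,\alpha}\to y_{3,\alpha}\to y_{2,\beta}\to y_{1,\alpha}.
\]
If $u_\alpha\cdot u_\alpha=1$ and $u_\alpha\cdot u_\beta=0$, it contains the directed triangle
\[
y_{1,\alpha}\to y_{2,\beta}\to y_{3,\alpha}\to y_{1,\alpha}.
\]
Both are impossible, so $u_\alpha\cdot u_\alpha=u_\alpha\cdot u_\beta$. Exchanging the roles of $\alpha$ and $\beta$ gives $u_\alpha\cdot u_\beta=u_\beta\cdot u_\beta$. Hence there is $\varepsilon\in\mathbb F_2$ with $u_\alpha\cdot u_\beta=\varepsilon$ for all $\alpha,\beta$, equal or not.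

\emph{Step 3: for each $i$, the value $\alpha_i+x_i\cdot u_\alpha$ does not depend on $\alpha$.} In the final digraph, $y_{p,\alpha}\to v_i$ iff $\alpha_i+x_i\cdot u_\alpha=1$. Suppose that this value is $1$ for $\alpha$ and $0$ for $\beta$. Then $y_{p,\alpha}\to v_i\to y_{q,\beta}$ for all $p,q\in\{1,2,3\}$. Take $(q,p)=(1,2)$ if $\varepsilon=0$ and $(q,p)=(2,1)$ if $\varepsilon=1$. By Step~2, the final digraph then contains $y_{q,\beta}\to y_{p,\alpha}$, which completes a directed triangle, a contradiction.

\emph{Step 4: a large self-orthogonal space.} Put $u'_\alpha=u_\alpha+u_{\mathbf 0}$ and let $U\subseteq\mathbb F_2^t$ be the span of all $u'_\alpha$. Comparing $\alpha$ with $\mathbf 0$ in Step~3 gives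
\[
x_i\cdot u'_\alpha=\alpha_i\qquad\text{for all } i \text{ and } \alpha .
\]
So the linear map $u\mapsto(x_1\cdot u,\dots,x_k\cdot u)$ maps $U$ onto $\mathbb F_2^k$, and $\dim U\ge k$. On the other hand, $u'_\alpha\cdot u'_\beta=4\varepsilon=0$ by Step~2, so $U$ is contained in its orthogonal space $U^\perp$. Since the dot product is nondegenerate, $\dim U+\dim U^\perp=t$. Hence $\dim U\le t/2<k$, a contradiction. So the inversion number of our digraph is at least $2k$. Since its cycle packing number is $k$, we get $g(k)\ge2k$.
\end{proof}

\subsection{The bound $g(k)\ge3k-O(\sqrt{k\log k})$}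

For large $k$ a counting argument does better. Every directed cycle of an oriented graph has at least three vertices, so an oriented graph on $n$ vertices has $\nu\le\lfloor n/3\rfloor$. We show that some tournament on $n$ vertices has inversion number close to $n$. By \eqref{eq:vec}, a tournament with inversion number at most $n-s$ is encoded by a transitive tournament and a symmetric matrix of rank at most $n-s$ over $\mathbb F_2$, and for suitable $s$ there are too few such pairs to account for all tournaments. We take $n=3k+2$, the largest $n$ with $\lfloor n/3\rfloor=k$. The count rests on the following bound.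

\begin{lemma}\label{lem:count}
For $0\le r\le n$, the number of symmetric $n\times n$ matrices of rank exactly $r$ over $\mathbb F_2$ is at most
\[
\binom nr\,2^{\,r(r+1)/2+r(n-r)} .
\]
\end{lemma}

\begin{proof}
Let $M$ be such a matrix and choose a set $I$ of $r$ row indices such that the rows in $I$ form a basis of the row space. By symmetry the columns in $I$ form a basis of the column space, so the $n\times r$ submatrix formed by these columns has rank $r$. Each of its rows is a combination of its rows in $I$, so the $r\times r$ submatrix $M[I,I]$ with rows and columns in $I$ has rank $r$, that is, it is nonsingular.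

The rows in $I$ determine $M$. Indeed, a row $j\notin I$ of $M$ is a combination of the rows in $I$. Its entries in the columns of $I$ are known by symmetry, and they determine the coefficients because $M[I,I]$ is nonsingular. There are $\binom nr$ choices of $I$. Given $I$, the rows in $I$ consist of the symmetric matrix $M[I,I]$, with at most $2^{r(r+1)/2}$ choices, and of $r(n-r)$ further entries.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:g}(iii)]
Let $n=3k+2$ and $s=\lceil\sqrt{2n\log_2n+4n}\,\rceil$. If $s>n$, the bound to be proved is at most $0$ and holds trivially, so let $s\le n$.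

We count the labeled tournaments $T$ on $\{1,\dots,n\}$ with $\operatorname{inv}(T)\le n-s$. By \eqref{eq:vec} there are vectors $x_1,\dots,x_n\in\mathbb F_2^{n-s}$ that turn $T$ into an acyclic, hence transitive, tournament. The tournament $T$ is determined by this transitive tournament, for which there are $n!$ choices, and by the matrix $M=(x_u\cdot x_v)_{u,v}$, which tells us which arcs were reversed. The matrix $M$ is symmetric. If $X$ is the $(n-s)\times n$ matrix with columns $x_v$, then $M=X^{\mathsf T}X$, so $M$ has rank at most $n-s$.

For $r\le n-s$ the exponent in Lemma~\ref{lem:count} satisfies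
\[
\frac{r(r+1)}2+r(n-r)=\frac{n(n+1)}2-\frac{(n-r)(n-r+1)}2\le\frac{n(n+1)}2-\frac{s(s+1)}2 .
\]
Summing over $r$ and using $\sum_r\binom nr\le2^n$, we see that the number of tournaments in question is at most
\[
n!\cdot2^n\cdot2^{\,n(n+1)/2-s(s+1)/2} .
\]
There are $2^{n(n-1)/2}$ labeled tournaments in all, and $\frac{n(n+1)}2-\frac{n(n-1)}2=n$. So the count falls short of the total if $\log_2n!+2n<s(s+1)/2$, and this holds because
\[
\frac{s(s+1)}2>\frac{s^2}2\ge n\log_2n+2n\ge\log_2n!+2n .
\]
Hence some tournament $T$ on $n$ vertices has $\operatorname{inv}(T)\ge n+1-s$, and $\nu(T)\le\lfloor n/3\rfloor=k$.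

If $\nu(T)<k$, add $k-\nu(T)$ disjoint directed triangles with no further arcs. The resulting oriented graph has cycle packing number exactly $k$, and its inversion number is at least $\operatorname{inv}(T)$, because $T$ is a subdigraph. Therefore $g(k)\ge n+1-s=3k+3-s$. Since $s\le1+\sqrt{2n\log_2n+4n}$ and $n=3k+2$, we have $s=O(\sqrt{k\log k})$ as $k\to\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{APSSW}
Alon, Powierski, Savery, Scott and Wilmer, \emph{Invertibility of digraphs and tournaments}.

\bibitem{inversion}
\emph{Inversion Number Of An Oriented Graph And Related Parameters}, \url{https://project.inria.fr/anrdigraphs/files/2021/06/inversion.pdf}.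

\end{thebibliography}

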